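\title{The distance trisector curve satisfies no algebraic differential equation}

\begin{abstract}
The distance trisector curves $C_1,C_2$ of two points $\mathbf p,\mathbf q$ in the plane are defined by requiring that $C_1$ be the set of points equidistant from $\mathbf p$ and $C_2$, and $C_2$ the set of points equidistant from $C_1$ and $\mathbf q$. For $\mathbf p=(0,1)$ and $\mathbf q=(0,-1)$ the curve $C_1$ is the graph of a convex analytic function $f$. We prove the conjecture that $f$ is not expressible by elementary functions, in the stronger form that $f$ satisfies no algebraic differential equation. The graph of $f$, lifted to the space of contact elements, is invariant under an explicit birational contact map $F$ of $\mathbb C^3$. A differential equation of minimal order for $f$ would be invariant under $F$ as well, and we show that it would then be singular or degenerate along infinitely many surfaces.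
\end{abstract}

\section{Introduction}\label{sec:intro}

For a point $\mathbf x\in\mathbb R^2$ and a nonempty set $A\subseteq\mathbb R^2$ let $\operatorname{dist}(\mathbf x,A)=\inf_{\mathbf a\in A}\|\mathbf x-\mathbf a\|$ be the Euclidean distance, and write $\operatorname{dist}(\mathbf x,\mathbf p)=\|\mathbf x-\mathbf p\|$. The set of points at equal distance from two given sets is their \emph{bisector}. The bisector of two points is a line, and the bisector of a point and a line is a parabola. To separate two distinct points $\mathbf p,\mathbf q$ by two equally spaced curves instead of one, we ask for nonempty sets $C_1,C_2\subseteq\mathbb R^2$ such that $C_1$ is the bisector of $\mathbf p$ and $C_2$, and $C_2$ is the bisector of $C_1$ and $\mathbf q$: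
\begin{equation}\label{eq:def}
\begin{aligned}
C_1&=\{\mathbf x\in\mathbb R^2:\ \operatorname{dist}(\mathbf x,\mathbf p)=\operatorname{dist}(\mathbf x,C_2)\},\\
C_2&=\{\mathbf x\in\mathbb R^2:\ \operatorname{dist}(\mathbf x,\mathbf q)=\operatorname{dist}(\mathbf x,C_1)\}.
\end{aligned}
\end{equation}
These are the \emph{distance trisector curves} of $\mathbf p$ and $\mathbf q$. The following facts are known, and they are the only information about the curves that we take for granted.
\begin{itemize}
\item[(K1)] The sets $C_1$ and $C_2$ exist and are unique.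
\item[(K2)] For $\mathbf p=(0,1)$ and $\mathbf q=(0,-1)$, the set $C_1$ is the graph of a function $f:\mathbb R\to\mathbb R$, the set $C_2$ is the graph of $-f$, and $f$ is convex and analytic, that is, given by a convergent power series near every point.
\end{itemize}
Throughout, $f$ denotes the function in (K2).

Each curve in \eqref{eq:def} is defined through the other, so the definition yields no formula for $f$. The curves cut the segment from $\mathbf p$ to $\mathbf q$ into thirds, $f(0)=\frac13$. If $C_2$ were the horizontal line $y=-\frac13$, the first equation in \eqref{eq:def} would give the parabola $y=\frac13+\frac38x^2$, with second derivative $\frac34$. The true value is $f''(0)=\frac34(\sqrt3-1)$, by Proposition~\ref{prop:fe} below. It is natural to ask whether $f$ is nevertheless a familiar function.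

An \emph{elementary function}, in the sense of Liouville, is a function of one variable obtained from the rational functions by finitely many arithmetic operations, compositions, and adjunctions of algebraic functions, exponentials and logarithms; equivalently, trigonometric functions and their inverses may be included. All algebraic functions are elementary. We say that $f$ is \emph{expressible by elementary functions} if it coincides with an elementary function on some nonempty open interval, and that $f$ is \emph{algebraic} if there is a nonzero $P\in\mathbb R[x,y]$ with $P(x,f(x))=0$ on some nonempty open interval. The problem posed in \cite{trisector} is the conjecture that $f$ is not expressible by elementary functions and, in particular, not algebraic. We prove a stronger statement.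

\begin{theorem}\label{thm:main}
There is no $N\ge0$ and no nonzero polynomial $P\in\mathbb C[x,y_0,\dots,y_N]$ with $P(x,f(x),f'(x),\dots,f^{(N)}(x))=0$ on a nonempty open interval.
\end{theorem}

\begin{corollary}\label{cor:elem}
The function $f$ is not expressible by elementary functions; in particular, $f$ is not algebraic.
\end{corollary}

Call an analytic function $h$ \emph{differentially algebraic} (DA) if the field $\mathbb C(x,h,h',h'',\dots)$ has finite transcendence degree over $\mathbb C$.

\begin{corollary}\label{cor:param}
No arc of $C_1$ has a nonconstant analytic parametrization $r\mapsto(X(r),Y(r))$ with $X$ and $Y$ both DA. Hence, for arbitrary $\mathbf p\ne\mathbf q$ and any Cartesian coordinate system, an arc of a trisector curve that is the graph of an analytic function is not the graph of a DA (in particular, of an elementary) function.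
\end{corollary}

\subsection*{The idea of the proof}
The point of $C_2$ nearest to $(x,f(x))$ is the reflection of $\mathbf p$ in the tangent to $C_1$ at $(x,f(x))$. Call its abscissa $\tau(x)$. Then $\tau(x)$, $f(\tau(x))$ and $f'(\tau(x))$ are rational functions of $x$, $f(x)$, $f'(x)$: there is a rational map $F$ of $\mathbb C^3$ with
\[
F\bigl(x,f(x),f'(x)\bigr)=\bigl(\tau(x),f(\tau(x)),f'(\tau(x))\bigr).
\]
This functional equation suggests the answer. It can be iterated, so it tends to reproduce one singularity infinitely often, whereas a nonzero polynomial has only finitely many irreducible factors.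

Here is the mechanism for an equation of order three. Suppose that $f'''=R(x,f,f',f'')$ with $R$ rational, and that $f$ satisfies no equation of lower order. The map $F$ extends to second and third derivatives $y_2,y_3$, acting on the third by $y_3\mapsto ay_3+b$, where $a,b$ are rational in the lower variables. Since the equation of minimal order is unique, it is invariant: $R\circ F^{(2)}=aR+b$. View a triple $(x,y,m)$ as a point with a line of slope $m$ through it, and let $\Lambda$ be the surface of triples whose line passes through $\mathbf p$. The reflection of $\mathbf p$ in such a line is $\mathbf p$ itself, so $F$ collapses $\Lambda$ onto a curve $\gamma_0$. Over $\Lambda$ the coefficient $a$ vanishes and $F^{(2)}$ does not depend on $y_2$, while $b$ does. Hence $R$ cannot be regular both over $\Lambda$ and over $\gamma_0$. The forward images of $\gamma_0$ under $F$ are Zariski dense, which forces $R$ to be regular over $\gamma_0$. So $R$ has a pole over $\Lambda$, and by invariance over each of the infinitely many surfaces $F^{-n}(\Lambda)$, which is absurd.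

Section~\ref{sec:da} deduces the corollaries from the theorem. Sections~\ref{sec:fe} and~\ref{sec:F} derive the functional equation and the map $F$. Section~\ref{sec:zero} shows that $f$ is not algebraic; there the propagation of poles takes place on a line and can be followed by hand. Sections~\ref{sec:prol} and~\ref{sec:collapse} describe the action of $F$ on higher derivatives and the collapse of $\Lambda$. Section~\ref{sec:line} proves the density of the images of $\gamma_0$, the most delicate step, which rests on the irrationality of $\sqrt3$. Section~\ref{sec:proof} excludes the orders $N\ge3$, $N=2$ and $N=1$, each by its own argument.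

\section{Differentially algebraic functions}\label{sec:da}

By the identity theorem, the quotients of complex-valued analytic functions on an open interval form a field, closed under $d/dx$, and restriction to a subinterval or to the germ at a point is injective. All fields of functions below are subfields of such a field.

\begin{lemma}\label{lem:min}
Let $h$ be analytic, suppose that $x,h,\dots,h^{(N)}$ are algebraically dependent over $\mathbb C$, and let $N\ge0$ be minimal with this property. Then $x,h,\dots,h^{(N-1)}$ are algebraically independent, $h^{(N)}$ is algebraic over the field they generate, and $\mathbb C(x,h,\dots,h^{(N)})$ is closed under $d/dx$. Consequently, an analytic function is DA if and only if it satisfies a nontrivial relation $P(x,h,\dots,h^{(N)})=0$ for some $N$.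
\end{lemma}

\begin{proof}
The first two claims follow from minimality; for $N=0$ the independent family consists of $x$ alone. Among the nonzero $P$ with $P(x,h,\dots,h^{(N)})=0$ choose one of least degree in $y_N$. This degree is positive, so $\partial P/\partial y_N$ is a nonzero polynomial that does not vanish identically along $h$. Differentiating the relation gives $P_x+\sum_{i\le N}P_{y_i}h^{(i+1)}=0$, which puts $h^{(N+1)}$ in $\mathbb C(x,h,\dots,h^{(N)})$. So this field is closed under $d/dx$, contains all derivatives of $h$, and has transcendence degree $N+1$. Conversely, if $h$ is DA, the infinite family $x,h,h',\dots$ cannot be algebraically independent.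
\end{proof}

Thus Theorem~\ref{thm:main} says that $f$ is not DA on any interval.

\begin{lemma}\label{lem:closure}
Germs of DA functions have the following closure properties.
\begin{itemize}
\item[(a)] Sums, differences, products and quotients of DA germs are DA.
\item[(b)] A germ that is algebraic over the field generated by finitely many DA germs is DA.
\item[(c)] A composition $h_1\circ h_2$ of DA germs is DA.
\end{itemize}
\end{lemma}

\begin{proof}
Given finitely many DA germs, let $\mathcal E$ be the field generated by $x$ and all their derivatives. It has finite transcendence degree and is closed under $d/dx$, so every element of $\mathcal E$ is DA. This proves (a). If $h$ is algebraic over $\mathcal E$, differentiating its minimal equation gives $h'\in\mathcal E(h)$. So $\mathcal E(h)$ is again closed under $d/dx$ and of finite transcendence degree, which proves (b). In (c) we may assume $h_2$ nonconstant. By the chain rule, all derivatives of $h_1\circ h_2$ lie in the field generated by the $h_2^{(j)}$ and the $h_1^{(j)}\circ h_2$, $j\ge0$. The map $\phi\mapsto\phi\circ h_2$ is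 an isomorphism of $\mathbb C(x,h_1^{(j)}:j\ge0)$ onto $\mathbb C(h_2,h_1^{(j)}\circ h_2:j\ge0)$, so the latter field has finite transcendence degree, and (c) follows.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:elem} from Theorem~\ref{thm:main}]
Rational functions are DA, and so are $\exp$ and $\log$, which satisfy $h'=h$ and $xh'=1$. An elementary function is built in finitely many steps, and on a suitable subinterval all functions occurring in these steps are analytic. By Lemma~\ref{lem:closure} it is DA there, while $f$ is not. That $f$ is not algebraic is also the case $N=0$ of the theorem.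
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:param} from Theorem~\ref{thm:main}]
Let $(X,Y)$ be a nonconstant analytic parametrization of an arc of $C_1$ with $X,Y$ DA. Since $Y=f(X)$, the function $X$ is nonconstant. The field $\mathcal E$ generated by $r$ and all derivatives of $X$ and $Y$ has finite transcendence degree and is closed under $d/dr$. It contains $X$ and $f(X)=Y$, and inductively $f^{(i+1)}(X)=\frac{d}{dr}\bigl(f^{(i)}(X)\bigr)/X'$. So $X,f(X),f'(X),\dots$ are algebraically dependent. As the values of $X$ fill an interval, this contradicts Theorem~\ref{thm:main}.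

Now let $\mathbf p\neq\mathbf q$ be arbitrary, and let an arc of one of their trisector curves be the graph $r\mapsto(r,h(r))$ of a DA function in some Cartesian coordinates. A similarity taking $\mathbf p,\mathbf q$ to $(0,1),(0,-1)$ multiplies all distances by one constant, so it preserves \eqref{eq:def}, and by (K1) it carries the trisector curves to the graphs of $f$ and $-f$. It replaces $(r,h(r))$ by a nonconstant pair of real affine combinations of $r$ and $h(r)$, which are DA. After a reflection in the $x$-axis if necessary, this pair parametrizes an arc of the graph of $f$, contradicting the first part.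
\end{proof}

\section{The functional equations}\label{sec:fe}

\begin{lemma}\label{lem:even}
The function $f$ is even and nonconstant, $f'(0)=0$, and $f\ge f(0)=\frac13$.
\end{lemma}

\begin{proof}
Reflection in the $y$-axis fixes $\mathbf p$ and $\mathbf q$, so by (K1) it preserves $C_1$. Hence $f$ is even and $f'(0)=0$, and by convexity $f$ has its minimum at $0$. If $f$ were constant, $C_1$ and $C_2$ would be parallel lines, so the distance to $C_2$ would be constant on $C_1$, while the distance to $\mathbf p$ is unbounded on $C_1$. If $f(x_0)=0$, the point $(x_0,0)\in C_1\cap C_2$ has distance $0$ to $C_2$, hence to $\mathbf p$, which is absurd; so $f$ has constant sign. A convex function on $\mathbb R$ that is bounded above is constant, so $f<0$ is impossible and $f(0)>0$. Since $C_2\subset\{y\le-f(0)\}$ and $(0,-f(0))\in C_2$, the point $(0,f(0))$ has distance $2f(0)$ to $C_2$. Thus $|1-f(0)|=2f(0)$, whose positive solution is $f(0)=\frac13$.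
\end{proof}

\begin{proposition}\label{prop:fe}
For $x\in\mathbb R$ put
\begin{equation}\label{eq:tau}
m=f'(x),\qquad c=f(x)-xm,\qquad k=\frac{2(1-c)}{1+m^2},\qquad \tau(x)=mk .
\end{equation}
Then $c\le\frac13$, $\;1+f(\tau(x))=k$, and $t=\tau(x)$ satisfies
\begin{align}
f'(x)\,(1+f(t))&=t,\tag{I}\label{eq:I}\\
2f(x)\,(1+f(t))&=1+2xt-t^2-f(t)^2,\tag{II}\label{eq:II}\\
x-t&=f'(t)\,(f(x)+f(t)).\tag{III}\label{eq:III}
\end{align}
The function $\tau$ is analytic, $\tau(0)=0$, $\tau'(0)=\lambda:=\sqrt3-1$, and $f''(0)=\frac34\lambda$.
\end{proposition}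

\begin{proof}
The tangent to the graph at $x$ has height $c$ at $0$, so convexity gives $c\le f(0)=\frac13$. Compare the squared distances from $(x,f(x))$ to $\mathbf p$ and to $(t,-f(t))$:
\begin{align*}
\Psi(x,t)&=x^2+(f(x)-1)^2-(x-t)^2-(f(x)+f(t))^2\\
&=1+2xt-t^2-f(t)^2-2f(x)(1+f(t)).
\end{align*}
The first equation of \eqref{eq:def} gives $\Psi\le0$ on $\mathbb R^2$, and since $C_2$ is closed, for every $x$ there is a $t$ with $\Psi(x,t)=0$. At such a point $\Psi$ attains its maximum \emph{as a function of both variables}, so $\Psi_x=\Psi=\Psi_t=0$. These equations are \eqref{eq:I}, \eqref{eq:II}, \eqref{eq:III}. Put $\kappa=1+f(t)>0$. By \eqref{eq:I}, $t=m\kappa$, and \eqref{eq:II} becomes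
\begin{equation}\label{eq:elim}
2f(x)\kappa=1+2xm\kappa-m^2\kappa^2-(\kappa-1)^2=\kappa\bigl(2+2xm-(1+m^2)\kappa\bigr).
\end{equation}
Dividing by $\kappa$ gives $\kappa=k$. So $t=mk=\tau(x)$. The formula shows that $\tau$ is analytic, and $\tau(0)=0$ because $f'(0)=0$.

Let $a=f''(0)\ge0$. Differentiating \eqref{eq:I} and \eqref{eq:III} at $x=0$, where $t=0$, $f=\frac13$, $f'=0$, gives $\frac43a=\tau'(0)$ and $1-\tau'(0)=\frac23a\,\tau'(0)$. Hence $\tau'(0)\ge0$ is a root of $\lambda^2+2\lambda-2=0$, that is, $\tau'(0)=\sqrt3-1$.
\end{proof}

The proof shows that $(\tau(x),-f(\tau(x)))=(mk,1-k)$ is the unique point of $C_2$ nearest to $(x,f(x))$. It is the reflection of $\mathbf p$ in the tangent at $x$: the tangent is the zero set of $y-mx-c$, which has gradient $(-m,1)$ and value $1-c$ at $\mathbf p$, so the reflection is $\mathbf p-k(-m,1)$. Equation \eqref{eq:III} says that the segment joining the two points is normal to $C_2$.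

The next fact about the behavior at infinity is used only in Section~\ref{sec:zero}.

\begin{lemma}\label{lem:tau}
$\tau(x)$ does not tend to $+\infty$ as $x\to+\infty$.
\end{lemma}

\begin{proof}
Suppose it does. The derivative $f'$ is nondecreasing, odd and not identically zero, so $\mu=\lim_{x\to\infty}f'(x)\in(0,\infty]$, and $f(t)/t\to\mu$. By \eqref{eq:I}, $f'(x)=t/(1+f(t))$ with $t=\tau(x)\to\infty$. The left side tends to $\mu$ and the right side to $1/\mu$, so $\mu=1$ and $f'\le1$. Every $t>0$ equals $\tau(x)$ for some $x>0$, by continuity. Then $0<f'(x)\le1$ by \eqref{eq:I}, and $f(t)=t/f'(x)-1\ge t-1$. Hence $c=f(x)-xf'(x)\ge f(x)-x\ge-1$ for all $x>0$, and $\tau(x)=\frac{2m}{1+m^2}(1-c)\le1-c\le2$, a contradiction.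
\end{proof}

\section{The birational map $F$}\label{sec:F}

\subsection*{Conventions}
A property holds at \emph{generic points} of an irreducible variety $Z\subseteq\mathbb C^n$ if it holds on a nonempty Zariski open subset of $Z$. A rational function $\phi=S/Q$ in lowest terms has numerator $\operatorname{num}\phi=S$, and it is \emph{regular} at a point $e$ if $Q(e)\ne0$. Since $Q$ divides the denominator of every representation of $\phi$, it is equivalent to ask for some representation whose denominator is nonzero at $e$. So $\phi$ is regular at generic points of $Z$ if and only if it is regular at one point of $Z$, if and only if $Q$ does not vanish identically on $Z$. A rational map is \emph{dominant} if its image is Zariski dense; this holds when its Jacobian has full rank at some point, and rational functions can be pulled back by dominant maps. If $\Xi:\Omega\to\Omega'$ is an isomorphism of Zariski open sets, then $\phi$ is regular at $\Xi(e)$ if and only if $\phi\circ\Xi$ is regular at $e$. An irreducible hypersurface is the zero set of an irreducible polynomial $\sigma$, its \emph{equation},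 and a polynomial that vanishes at generic points of it is divisible by $\sigma$.

\subsection*{Definition and inverse}
We regard $(x,y,m)\in\mathbb C^3$ as a \emph{contact element}, a point with a line of slope $m$ through it, and lift the graph of $f$ to $jf(x)=(x,f(x),f'(x))$. On $\mathbb C^3$ put
\begin{gather*}
c=y-xm,\qquad k=\frac{2(1-c)}{1+m^2},\qquad \Delta=y+k-1=\frac{\widehat\Delta}{1+m^2},\\
\widehat\Delta=(y-1)(1+m^2)+2(1-y+xm)=(y-1)(m^2-1)+2xm,
\end{gather*}
and define
\begin{equation}\label{eq:F}
F(x,y,m)=(\bar x,\bar y,\bar m)=\Bigl(mk,\ k-1,\ \frac{x-mk}{\Delta}\Bigr).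
\end{equation}
Thus $F$ reflects $\mathbf p$ in the line of the contact element and then mirrors the result in the $x$-axis, which exchanges $C_2$ and $C_1$. The denominators in \eqref{eq:F} are $1+m^2$ and $\widehat\Delta$, so $F$ is regular on $D=\{(1+m^2)\widehat\Delta\ne0\}$. Proposition~\ref{prop:fe} says that
\begin{equation}\label{eq:Fjf}
F(jf(x))=jf(\tau(x)),\qquad\Delta(jf(x))=f(x)+f(\tau(x))>0 .
\end{equation}

\begin{proposition}\label{prop:iso}
Let
\[
U=\{1+m^2\ne0,\ \Delta\ne0,\ c\ne1\},\qquad U'=\{1+y\ne0,\ c\ne-1,\ x^2+(1+y)^2\ne0\}.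
\]
Then $F:U\to U'$ is an isomorphism of varieties, with inverse given by
\begin{equation}\label{eq:inv}
m=\frac{\bar x}{1+\bar y},\qquad y=\frac{1+\bar x^2-\bar y^2+2\bar x\bar y\bar m}{2(1+\bar y-\bar x\bar m)},\qquad x=\bar x+\bar m(y+\bar y).
\end{equation}
\end{proposition}

\begin{proof}
Consider the set $\mathcal G$ of sextuples $(x,y,m,\bar x,\bar y,\bar m)$ that satisfy the analogs of \eqref{eq:I}--\eqref{eq:III},
\begin{equation}\label{eq:graph}
\bar x=m(1+\bar y),\qquad 2y(1+\bar y)=1+2x\bar x-\bar x^2-\bar y^2,\qquad x-\bar x=\bar m(y+\bar y),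
\end{equation}
together with $1+\bar y\ne0$, $y+\bar y\ne0$, $1+m^2\ne0$. We show that both projections of $\mathcal G$ are isomorphisms, onto $U$ and onto $U'$.

Given the first equation and $1+\bar y\neq0$, the second is equivalent to $1+\bar y=k$, by the computation \eqref{eq:elim}. Then $y+\bar y=\Delta$, and $k\ne0$ means $c\ne1$. So $\mathcal G$ is the graph of $F$ over $U$.

Given the third equation, the second is equivalent to
\begin{equation}\label{eq:ysolve}
2y(1+\bar y-\bar x\bar m)=1+\bar x^2-\bar y^2+2\bar x\bar y\bar m ,
\end{equation}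
and adding $2\bar y(1+\bar y-\bar x\bar m)$ to both sides turns \eqref{eq:ysolve} into
\begin{equation}\label{eq:ysolve2}
2(y+\bar y)(1+\bar y-\bar x\bar m)=\bar x^2+(1+\bar y)^2 .
\end{equation}
On $\mathcal G$ the right side equals $(1+m^2)(1+\bar y)^2\ne0$, so $1+\bar y-\bar x\bar m\neq0$, the point $(\bar x,\bar y,\bar m)$ lies in $U'$, and \eqref{eq:inv} holds. Conversely, for a point of $U'$ define $m,y,x$ by \eqref{eq:inv}. Then \eqref{eq:graph} holds, $y+\bar y\ne0$ by \eqref{eq:ysolve2}, and $1+m^2=(\bar x^2+(1+\bar y)^2)/(1+\bar y)^2\ne0$.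
\end{proof}

For the iterates let $U_0=U_0'=\mathbb C^3$, let $U_n$ be the set of $e$ with $e,F(e),\dots,F^{n-1}(e)\in U$, and let $U_n'$ be the set of $e$ with $e,F^{-1}(e),\dots,F^{-(n-1)}(e)\in U'$. These sets are Zariski open, and $F^n:U_n\to U_n'$ is an isomorphism. Since $c\le\frac13$ and $\Delta>0$ along $jf$, we have $jf(\mathbb R)\subset U$, and \eqref{eq:Fjf} gives $jf(\mathbb R)\subset U_n$ and $F^n(jf(x))=jf(\tau^n(x))$ for all $n\ge0$, where $\tau^n$ is the $n$-th iterate.

\section{Order zero: $f$ is not algebraic}\label{sec:zero}

If $f$ is algebraic, $\tau$ induces an automorphism of an algebraic curve with an attracting fixed point. Only the projective line has such automorphisms, so the graph of $f$ acquires a rational parametrization in which $\tau$ is multiplication by $\lambda$. The point at infinity of the graph gives one real pole of the parametrization, and the functional equation turns it into infinitely many.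

We use the following standard facts. A finitely generated field $\mathcal E$ of transcendence degree $1$ over $\mathbb C$ is the field of meromorphic functions $\tilde\phi$, $\phi\in\mathcal E$, on a compact connected Riemann surface $\mathcal C$. These functions separate the points of $\mathcal C$. Every discrete valuation of $\mathcal E$ that is trivial on $\mathbb C$ and has value group $\mathbb Z$ is the order of vanishing at a point of $\mathcal C$. Every automorphism of $\mathcal E$ over $\mathbb C$ has the form $\tilde\phi\mapsto\tilde\phi\circ\Theta$ for an automorphism $\Theta$ of $\mathcal C$. In genus at least $2$ the automorphism group is finite, in genus $1$ an automorphism with a fixed point has finite order, and in genus $0$ the surface is $\mathbb P^1$ and its automorphisms are the M\"obius maps.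

\begin{proposition}\label{prop:zero}
The functions $x$ and $f$ are algebraically independent over $\mathbb C$.
\end{proposition}

\begin{proof}
Suppose not, and let $\mathcal E=\mathbb C(x,f)$, a field of functions on $\mathbb R$, with Riemann surface $\mathcal C$. By Lemma~\ref{lem:min}, $f'\in\mathcal E$.

\emph{Step 1: the automorphism.} The homomorphism $\phi\mapsto\phi\circ\tau$ sends $\mathcal E$ into $\mathcal E$, because $x\circ\tau=mk$ and $f\circ\tau=k-1$ are rational in $x,f,f'$. It is onto, because \eqref{eq:inv}, applied at $jf(\tau(x))\in U'$, expresses $x$ and $f$ rationally in $x\circ\tau$, $f\circ\tau$, $f'\circ\tau$. Let $\Theta$ be the corresponding automorphism of $\mathcal C$, so that $\widetilde{\phi\circ\tau}=\tilde\phi\circ\Theta$.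

\emph{Step 2: the real points.} For $x_0\in\mathbb R$ the order of vanishing at $x_0$ is a discrete valuation of $\mathcal E$ in which $x-x_0$ has order $1$. Let $\iota(x_0)\in\mathcal C$ be the corresponding point. If $\phi$ is finite at $x_0$, then $\phi-\phi(x_0)$ has positive order, so $\tilde\phi(\iota(x_0))=\phi(x_0)$; and poles correspond to poles. Thus $\tilde\phi\circ\iota=\phi$ for all $\phi\in\mathcal E$. Taking $\phi=x$ shows that $\iota$ is injective. Moreover $\tilde\phi(\Theta\iota(x_0))=\phi(\tau(x_0))=\tilde\phi(\iota(\tau(x_0)))$ for all $\phi$, so $\Theta\circ\iota=\iota\circ\tau$.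

\emph{Step 3: the linearizing coordinate.} The map $\Theta$ fixes $\iota(0)$. There $\tilde x$ is a local coordinate and $\tilde x\circ\Theta=\tilde\tau$, so the derivative of $\Theta$ at the fixed point is the value of $\tau/x$ at $0$, namely $\lambda\in(0,1)$. The derivative of $\Theta^n$ is $\lambda^n\ne1$, so $\Theta$ has infinite order and $\mathcal C=\mathbb P^1$. A M\"obius map $z\mapsto\lambda z/(1+bz)$ with $\lambda\ne1$ has a second fixed point, and moving it to $\infty$ yields a coordinate $\tilde s:\mathcal C\to\mathbb P^1$ with $\tilde s\circ\Theta=\lambda\tilde s$ and a simple zero at $\iota(0)$. So $\mathcal E=\mathbb C(s)$, $s\circ\tau=\lambda s$, and after scaling $s(x)=x+s_2x^2+\cdots$. In $s\circ\tau=\lambda s$ the coefficient of $x^n$ expresses $(\lambda-\lambda^n)s_n$ as a polynomial with real coefficients in $s_2,\dots,s_{n-1}$, because $\tau$ is real. Hence all $s_n$ are real, and by the identity theorem $s$ takes values in $\mathbb R\cup\{\infty\}$ on $\mathbb R$.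

Write $x=X(s)$, $f=Y(s)$, $f'=M(s)$ with rational functions $X,Y,M$. They are real on the real interval filled by $s(x)$ for small $x$, so each coincides with its complex conjugate function and takes values in $\mathbb R\cup\{\infty\}$ on $\mathbb R$. The functional equation becomes a pair of identities between rational functions:
\begin{equation}\label{eq:rat}
1+Y(\lambda s)=K(s):=\frac{2\bigl(1-Y(s)+X(s)M(s)\bigr)}{1+M(s)^2},\qquad X(\lambda s)=M(s)K(s).
\end{equation}

\emph{Step 4: one pole.} Suppose $s(x_0)=\infty$ for a real $x_0$. Then $x_0\ne0$, and $\iota(\tau(x_0))=\Theta\iota(x_0)=\iota(x_0)$ gives $\tau(x_0)=x_0$. Now \eqref{eq:III} gives $f'(x_0)=0$, while \eqref{eq:I} gives $f'(x_0)\neq0$. So $s:\mathbb R\to\mathbb R$ is analytic. It is injective with $s(0)=0$, $s'(0)=1$, hence increasing. Let $s_0=\lim_{x\to\infty}s(x)\in(0,\infty]$. From $X(s(x))=x$ we get $X(r)\to+\infty$ as $r\uparrow s_0$. If $s_0=\infty$, then $\tau(x)=X(\lambda s(x))\to+\infty$ as $x\to+\infty$, contrary to Lemma~\ref{lem:tau}. So $s_0$ is a finite positive pole of $X$.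

\emph{Step 5: infinitely many poles.} Let $r\ne0$ be real, and suppose $X$ and $Y$ are finite at $r/\lambda$. If $M(r/\lambda)$ is finite, it is real, so $1+M^2\ne0$ there and \eqref{eq:rat} shows that $X(r)$, $Y(r)$ are finite. If $M(r/\lambda)=\infty$, then at $r/\lambda$ we have $K\to0$ and $MK\to2X(r/\lambda)$, so again $Y(r)=-1$ and $X(r)=2X(r/\lambda)$ are finite. Therefore, if $r$ is a pole of $X$ or $Y$, so is $r/\lambda$. All the distinct points $s_0\lambda^{-n}$, $n\ge0$, are poles of $X$ or $Y$, which is impossible for rational functions.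
\end{proof}

Steps 4 and 5 are the pattern for what follows: find one locus on which the hypothetical algebraic object must degenerate, and transport it by the functional equation. In positive order the pole $s_0$ is replaced by the surface $\Lambda$, and the points $s_0\lambda^{-n}$ by the surfaces $F^{-n}(\Lambda)$.

\section{The action on higher derivatives}\label{sec:prol}

To transport a differential equation by $F$ we need the action of $F$ on derivatives of every order. It is governed by the fact that $F$ preserves, up to a factor, the contact form $\alpha=dy-m\,dx$, whose kernel has the basis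
\[
e_1=\partial_x+m\,\partial_y,\qquad e_2=\partial_m .
\]
The velocity of $jf$ is $e_1+f''e_2$. For a rational map $\Phi=(X,Y_0,Y_1)$ of $\mathbb C^3$ put
\[
L_\Phi(a,b)=\bigl(a\,e_1X+b\,e_2X,\ \ a\,e_1Y_1+b\,e_2Y_1\bigr).
\]

\begin{lemma}\label{lem:contact}
We have $F^*\alpha=\rho\,\alpha$ with $\rho=-k/\Delta$. For $\Phi=F^n$, $n\ge0$, we have $\Phi^*\alpha=\rho_\Phi\alpha$, where $\rho_\Phi$ is regular and nowhere zero on $U_n$, and
\begin{equation}\label{eq:det}
\det L_\Phi=e_1X\cdot e_2Y_1-e_2X\cdot e_1Y_1=\rho_\Phi .
\end{equation}
Where $\Phi$ is regular, $d\Phi$ maps $ae_1+be_2$ to $a'e_1+b'e_2$ with $(a',b')=L_\Phi(a,b)$.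
\end{lemma}

\begin{proof}
The differential of the second equation in \eqref{eq:graph} is
\[
(1+\bar y)\,dy-\bar x\,dx+(y+\bar y)\,d\bar y-(x-\bar x)\,d\bar x=0 .
\]
By the other two equations this reads $k\,(dy-m\,dx)+\Delta\,(d\bar y-\bar m\,d\bar x)=0$, which is the first claim. On $U$ both $k$ and $\Delta$ are regular and nonzero, and $\rho_{F^n}=\prod_{i<n}\rho\circ F^i$. Since $d\alpha=dx\wedge dm$, we have $dX\wedge dY_1=\Phi^*d\alpha=\rho_\Phi\,d\alpha+d\rho_\Phi\wedge\alpha$; evaluating on $(e_1,e_2)$ gives \eqref{eq:det}. Finally, $d\Phi(ae_1+be_2)$ lies in $\ker\alpha$, and its $\partial_x$- and $\partial_m$-components are the entries of $L_\Phi(a,b)$.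
\end{proof}

For $N\ge1$ let $J^N=\mathbb C^{N+2}$ be the space of $N$-jets, with coordinates $(x,y,m,y_2,\dots,y_N)$ and function field $\mathcal K_N=\mathbb C(J^N)$, and let $j^Nf=(x,f,f',\dots,f^{(N)})$. The \emph{total derivative}
\[
\frac d{dx}=e_1+y_2e_2+y_3\partial_{y_2}+y_4\partial_{y_3}+\cdots
\]
maps $\mathcal K_N$ to $\mathcal K_{N+1}$, and $\frac{d\phi}{dx}(j^{N+1}f)$ is the derivative of the function $\phi(j^Nf)$. For $\Phi=F^n=(X,Y_0,Y_1)$ define
\[
T=T_\Phi=\frac{dX}{dx}=e_1X+y_2\,e_2X,\qquad Y_{i+1}=\frac1T\frac{dY_i}{dx}\quad(i\ge1),\qquad\Phi^{(N)}=(X,Y_0,\dots,Y_N).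
\]
Here $T\not\equiv0$ by \eqref{eq:det}. The rational map $\Phi^{(N)}$ of $J^N$ is the \emph{prolongation} of $\Phi$; it records the derivatives of the image curve with respect to its own abscissa $X$.

\begin{lemma}\label{lem:prol}
Let $\Phi=F^n$, $n\ge0$, and $N\ge2$.
\begin{itemize}
\item[(a)] For $i\ge2$, $\partial Y_i/\partial y_i=\rho_\Phi/T^i$. For $i\ge3$, $Y_i=a_iy_i+b_i$ with $a_i=\rho_\Phi/T^i$ and $b_i\in\mathcal K_{i-1}$. All $Y_i,a_i,b_i$ are regular at jets with $T\ne0$ over points where $\Phi$ is regular.
\item[(b)] Let $\Omega\subseteq J^N$ be the set of jets over $U_n$ with $T\ne0$. Then $\Phi^{(N)}$ is an isomorphism of $\Omega$ onto a Zariski open set $\Omega'$; the set $\Omega$ meets every fiber over $U_n$, and $\Omega'$ meets every fiber over $U_n'$. In particular $\Phi^{(N)}$ is dominant.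
\item[(c)] Let $Z\subseteq\mathbb C^3$ be an irreducible variety that meets $U_n$, and let $Z'$ be the Zariski closure of $\Phi(Z\cap U_n)$. Then $\phi\in\mathcal K_N$ is regular at generic points of $Z'\times\mathbb C^{N-1}$ if and only if $\phi\circ\Phi^{(N)}$ is regular at generic points of $Z\times\mathbb C^{N-1}$.
\item[(d)] $T(j^2f)=(\tau^n)'\not\equiv0$, and $\Phi^{(N)}(j^Nf(x))=j^Nf(\tau^n(x))$ whenever $(\tau^n)'(x)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By definition $L_\Phi(1,y_2)=T\cdot(1,Y_2)$, that is, $Y_2=(e_1Y_1+y_2e_2Y_1)/(e_1X+y_2e_2X)$. The quotient rule and \eqref{eq:det} give $\partial Y_2/\partial y_2=\rho_\Phi/T^2$. For $i\ge2$ the variable $y_{i+1}$ enters $dY_i/dx$ only through the term $y_{i+1}\,\partial Y_i/\partial y_i$, and $T$ does not involve it. So $Y_{i+1}$ is affine in $y_{i+1}$ with coefficient $T^{-1}\partial Y_i/\partial y_i$. By induction, $Y_i$ is a polynomial in $m,y_2,\dots,y_i$, $1/T$ and partial derivatives of $X$ and $Y_1$. This gives the regularity of $Y_i$, and of $a_i$ and $b_i=Y_i|_{y_i=0}$.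

(b) Let $e\in U_n$, so that $L_\Phi$ is invertible at $e$. For a number $\bar y_2$,
\[
L_\Phi^{-1}(1,\bar y_2)=\rho_\Phi^{-1}\bigl(T',\ \bar y_2\,e_1X-e_1Y_1\bigr),\qquad T'=e_2Y_1-\bar y_2\,e_2X .
\]
Hence $y_2\mapsto Y_2$ is a bijection from $\{T\ne0\}$ onto $\{T'\ne0\}$ with inverse $y_2=(\bar y_2e_1X-e_1Y_1)/T'$. Both sets are nonempty, since neither the first row nor the second column of an invertible matrix vanishes. Let $\Omega'$ be the set of jets $(\bar e,\bar y_2,\dots,\bar y_N)$ over $U_n'$ with $T'\ne0$ at $e=\Phi^{-1}(\bar e)$. On $\Omega'$ one recovers $e$, then $y_2$, then successively $y_i=(\bar y_i-b_i)/a_i$, by regular functions.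

(c) The set $\Phi(Z\cap U_n)$ is closed in $U_n'$, so it equals $Z'\cap U_n'$. Therefore $\Phi^{(N)}$ maps $(Z\times\mathbb C^{N-1})\cap\Omega$ onto $(Z'\times\mathbb C^{N-1})\cap\Omega'$, and both sets are nonempty by (b). An isomorphism preserves regularity at points, and regularity at one point of an irreducible variety is regularity at generic points.

(d) From $X(jf)=\tau^n$ we get $T(j^2f)=(\tau^n)'$, with value $\lambda^n\ne0$ at $0$. If $Y_i(j^if)=f^{(i)}\circ\tau^n$, which holds for $i=0,1$, then $Y_{i+1}(j^{i+1}f)=(f^{(i)}\circ\tau^n)'/(\tau^n)'=f^{(i+1)}\circ\tau^n$ for $i\ge1$.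
\end{proof}

\section{The collapse of $\Lambda$}\label{sec:collapse}

Let
\[
\Lambda=\{c=1\},\qquad\gamma_0=\{(0,-1,m):m\in\mathbb C\}.
\]
The surface $\Lambda$ consists of the contact elements whose line passes through $\mathbf p$. It is smooth and irreducible, being the graph $y=1+xm$, and we use $(x,m)$ as coordinates on it. The curve $\gamma_0$ consists of the contact elements at $\mathbf q$. On $\Lambda$ we have $k=0$ and $\Delta=xm$, so $F$ is regular at generic points of $\Lambda$ but $\rho$ vanishes there. The next lemma measures exactly what the prolongations of $F$ lose on $\Lambda$: the highest derivative, and nothing else. In this section $\Phi=F$, and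
\[
\beta=\frac{2xm}{1+m^2},\qquad\zeta(x,m)=-\frac{1+m^2}{xm^3}.
\]

\begin{lemma}\label{lem:collapse}
\begin{itemize}
\item[(a)] At generic points of $\Lambda$, $F=(0,-1,\frac1m)$, $\rho=0$, $L_F(a,b)=(\beta b,-2b/m^2)$, and $T=\beta y_2$.
\item[(b)] For $N\ge2$, $Y_N$ is regular at generic points of $\Lambda\times\mathbb C^{N-1}$, and its restriction $Z_N$ does not depend on $y_N$. We have $Z_2=\zeta$ and
\begin{equation}\label{eq:eps}
\varepsilon_N:=\frac{\partial Z_N}{\partial y_{N-1}}=-\frac{N}{xm^2}\,(\beta y_2)^{1-N}\ne0\qquad(N\ge3).
\end{equation}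
\item[(c)] For $N\ge2$, the restriction of $F^{(N)}$ to $\Lambda\times\mathbb C^{N-1}$ does not depend on $y_N$ and is dominant onto $\gamma_0\times\mathbb C^{N-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
On $\{1+m^2\ne0\}$ use the coordinates $(x,m,k,y_2,\dots)$, in which $y=1+xm-\frac{1+m^2}2k$, $\Delta=xm+\frac{1-m^2}2k$ and $\Lambda=\{k=0\}$. Since $dc/dx=-xy_2$,
\[
\dot k:=\frac{dk}{dx}=\frac{2xy_2}{1+m^2}-\frac{2my_2}{1+m^2}\,k,\qquad T=\frac{d(mk)}{dx}=y_2k+m\dot k,\qquad\frac{d\Delta}{dx}=m+\dot k .
\]

(a) At $k=0$ we have $F=(0,-1,x/(xm))$, $\rho=0$, $T=m\dot k=\beta y_2$, and, from $Y_1=(x-mk)/\Delta$,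
\[
\frac{dY_1}{dx}=\frac{(1-T)xm-x(m+\dot k)}{x^2m^2}=-\frac{(1+m^2)\dot k}{xm^2}=-\frac{2y_2}{m^2}.
\]
As $L_F(1,y_2)=(T,dY_1/dx)$ for all $y_2$, this determines $L_F$.

(b) Regularity follows from Lemma~\ref{lem:prol}(a), since $T\not\equiv0$ at $k=0$; and $Z_2=-2/(m^2\beta)=\zeta$. Regard $Z_N$ as a function independent of $k$ and write $Y_N=Z_N+kH_N$, with $H_N$ regular at generic points of $\{k=0\}$. The identity $\partial Y_N/\partial y_N=\rho/T^N$, with $\rho=-k/\Delta$, gives
\[
\frac{\partial Z_N}{\partial y_N}=0,\qquad\frac{\partial H_N}{\partial y_N}\Big|_{k=0}=-\frac1{xm}T^{-N}.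
\]
The total derivative is not tangent to $\Lambda$: in the present coordinates it is $\partial_x+y_2\partial_m+\dot k\,\partial_k+y_3\partial_{y_2}+\cdots$. So the first-order term $H_N$ enters the recursion. At $k=0$, where $\dot k=T/m$,
\begin{equation}\label{eq:rec}
Z_{N+1}=\frac1T\frac{dZ_N}{dx}+\frac{H_N}{m}.
\end{equation}
For $N=2$ this reads $Z_3=\dfrac{\zeta_x}{\beta y_2}+\dfrac{\zeta_m}{\beta}+\dfrac{H_2}{m}$. Since $\zeta_x=\dfrac{1+m^2}{x^2m^3}$, we have $\zeta_x\beta=\dfrac2{xm^2}$ and
\[
\varepsilon_3=-\frac{\zeta_x\beta}{T^2}-\frac1{xm^2T^2}=-\frac3{xm^2}T^{-2}.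
\]
For $N\ge3$, $T$ does not involve $y_N$, and $y_N$ enters $dZ_N/dx$ only through $y_N\varepsilon_N$. So \eqref{eq:rec} gives $\varepsilon_{N+1}=\varepsilon_N/T-T^{-N}/(xm^2)$, and \eqref{eq:eps} follows by induction.

(c) The restriction is $(0,-1,\frac1m,\zeta,Z_3,\dots,Z_N)$, and no component involves $y_N$. The map $(m,x,y_2,\dots,y_{N-1})\mapsto(\frac1m,\zeta,Z_3,\dots,Z_N)$ has a triangular Jacobian matrix with diagonal entries $-m^{-2},\zeta_x,\varepsilon_3,\dots,\varepsilon_N$, none identically zero.
\end{proof}

\section{The invariant line and two orbits}\label{sec:line}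

We need to control the backward images of $\Lambda$ and the forward images of $\gamma_0$ under all iterates of $F$. This is possible because both meet a line on which $F$ is affine. Let $\mathcal L=\{x=m=0\}$ and $v=1-y$. Then $k=2(v+xm)/(1+m^2)$, $\Delta=k-v$ and $\widehat\Delta=v(1-m^2)+2xm$. The polynomials $m\pm i$ and $\widehat\Delta$ are units in the ring $\mathbb C[v,v^{-1}][[x,m]]$. Writing $O(i)$ for elements of order at least $i$ in $(x,m)$, we have $k=2v+O(2)$, $\Delta=v+O(2)$, and, with $\bar v=1-\bar y=2-k$,
\begin{equation}\label{eq:lin}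
\bar v=2-2v+O(2),\qquad\bar x=2vm+O(3),\qquad\bar m=\frac xv-2m+O(3).
\end{equation}
So $F$ maps $\mathcal L\cap D$ into $\mathcal L$ by $y\mapsto1-2y$, with fixed point $jf(0)=(0,\frac13,0)$; by \eqref{eq:inv}, $F^{-1}$ maps $\mathcal L\cap U'$ into $\mathcal L$. The point $(0,y,0)$ lies in $U$ if and only if $y\ne1$, and in $U'$ if and only if $y\ne-1$.

Consider the orbit $w_n=\bigl(0,\frac13-\frac43(-2)^n,0\bigr)$, $n\in\mathbb Z$, of the affine map $y\mapsto1-2y$. Its points are distinct, $w_{-1}=(0,1,0)$ is the only point of $\Lambda\cap\mathcal L$, and $w_0=(0,-1,0)$ is the only point of $\gamma_0\cap\mathcal L$. We have $w_n\in U$ and $F(w_n)=w_{n+1}\in U'$ for all $n\ne-1$. Hence $w_0\in U_n$ and $w_{-1}\in U_n'$ for all $n\ge0$. Define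
\[
\gamma_n=\overline{F^n(\gamma_0\cap U_n)}\ni w_n,\qquad\Sigma_n=\overline{F^{-n}(\Lambda\cap U_n')}\ni w_{-n-1}\qquad(n\ge0),
\]
with Zariski closures. Each $\gamma_n$ is an irreducible curve, and each $\Sigma_n$ is an irreducible surface, with equation $\sigma_n$. The picture is a chain
\[
\cdots\to\Sigma_2\to\Sigma_1\to\Sigma_0=\Lambda\ \dashrightarrow\ \gamma_0\to\gamma_1\to\gamma_2\to\cdots
\]
along the orbit $(w_n)$, birational at every step except the collapse in the middle.

\begin{lemma}\label{lem:sigma}
We have $\Sigma_n\cap U_n=\{e\in U_n:F^n(e)\in\Lambda\}$, and $F^n$ maps this set isomorphically onto the nonempty open subset $\Lambda\cap U_n'$ of $\Lambda$. The surfaces $\Sigma_n$, $n\ge0$, are pairwise distinct, so no nonzero polynomial is divisible by all $\sigma_n$.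
\end{lemma}

\begin{proof}
The set $F^{-n}(\Lambda\cap U_n')$ is closed in $U_n$, which gives the first sentence. Let $j\ge1$. The point $w_{-n-j-1}\in\Sigma_{n+j}$ lies in $U_n$, and $F^n$ maps it to $w_{-j-1}\notin\Lambda$. So it does not lie on $\Sigma_n$, and $\Sigma_n\ne\Sigma_{n+j}$.
\end{proof}

The curves $\gamma_n$ are harder. If they all lay on a surface, we would find an $F$-invariant surface containing infinitely many $w_n$, hence $\mathcal L$. The next lemma excludes this. The tangent cone of such a surface along $\mathcal L$ is a finite set of directions in the $(x,m)$-plane that depends algebraically on $v$ and is invariant under the linear part of \eqref{eq:lin}. Near the fixed point there are exactly two invariant directions, given by power series in $v-\frac23$, and the task is to show that neither they nor their union is defined over $\mathbb C(v)$.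

\begin{lemma}\label{lem:A}
Let $G\in\mathbb C[x,y,m]$ be nonzero with $G\mid\operatorname{num}(G\circ F)$. Then $G$ does not vanish identically on $\mathcal L$.
\end{lemma}

\begin{proof}
Suppose it does. Write $G=\sum g_{ij}(v)x^im^j$, and let $G_\mu=\sum_{i+j=\mu}g_{ij}(v)x^im^j\ne0$ be the part of lowest degree $\mu\ge1$ in $(x,m)$.

\emph{Step 1: an invariant form.} We have $G\circ F=uG$, where the denominator of $u$ divides a power of $(1+m^2)\widehat\Delta$. So $u=u_0+O(1)$ with $u_0\in\mathbb C(v)$. By \eqref{eq:lin}, the parts of degree $\mu$ give $\theta(G_\mu)=u_0G_\mu$, where $\theta$ is the ring homomorphism of $\mathbb C(v)[x,m]$ over $\mathbb C$ given by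
\[
\theta(v)=2-2v,\qquad\begin{pmatrix}\theta(x)\\ \theta(m)\end{pmatrix}=\mathcal N\begin{pmatrix}x\\ m\end{pmatrix},\qquad\mathcal N=\begin{pmatrix}0&2v\\ 1/v&-2\end{pmatrix}.
\]
As $\det\mathcal N=-2$, $\theta$ is an automorphism. So $u_0\ne0$, and $\theta$ permutes the finitely many irreducible factors of $G_\mu$ up to units. These factors are forms. Hence there are an irreducible form $\Gamma\in\mathbb C(v)[x,m]$ of degree $\nu\ge1$, an integer $\ell\ge1$ and $u_1\in\mathbb C(v)^\times$ with
\begin{equation}\label{eq:inv-form}
\theta^\ell(\Gamma)=u_1\Gamma .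
\end{equation}

\emph{Step 2: formal diagonalization.} Put $\eta=v-\frac23$. Then $\theta(\eta)=-2\eta$, and $\theta$ extends to $\mathbb C((\eta))[x,m]$ by $g(\eta)\mapsto g(-2\eta)$. For a linear form $A=\mathbf a(\eta)\binom xm$ with a row vector $\mathbf a$ we have $\theta(A)=\mathbf a(-2\eta)\,\mathcal N\binom xm$. Expand $\mathcal N=\sum_{j\ge0}\mathcal N_j\eta^j$. The matrix $\mathcal N_0$ has trace $-2$ and determinant $-2$, so its eigenvalues are
\[
\lambda_1=-1+\sqrt3,\qquad\lambda_2=-1-\sqrt3,\qquad\text{with}\quad\lambda_1\lambda_2=-2,\quad\lambda_1/\lambda_2=\sqrt3-2 .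
\]
(The eigenvalue $\lambda_1=\lambda$ belongs to the direction of the curve $jf$ at the fixed point.) No nonzero power of $\sqrt3-2$ is rational: a rational power would equal the same power of the conjugate $-\sqrt3-2$, which has a different absolute value. The equation $\mathbf a(-2\eta)\mathcal N=\lambda_i\mathbf a(\eta)$ for $\mathbf a=\sum\mathbf a^{(j)}\eta^j$ amounts to
\[
\mathbf a^{(j)}\bigl((-2)^j\mathcal N_0-\lambda_iI\bigr)=-\sum_{l<j}(-2)^l\,\mathbf a^{(l)}\mathcal N_{j-l}\qquad(j\ge0).
\]
For $j=0$ take a left eigenvector of $\mathcal N_0$. For $j\ge1$ the matrix on the left is invertible, because $(-2)^j$ is neither $1$ nor $(\sqrt3-2)^{\pm1}$. This yields linear forms $A_i=\mathbf a_i\binom xm$ over $\mathbb C[[\eta]]$, independent at $\eta=0$, with $\theta(A_i)=\lambda_iA_i$ for $i=1,2$.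

\emph{Step 3: $\Gamma$ is a monomial in $A_1,A_2$.} Write $\Gamma=\sum_ig_iA_1^{\nu-i}A_2^i$ with $g_i\in\mathbb C((\eta))$. By \eqref{eq:inv-form}, $g_i((-2)^\ell\eta)\,\lambda_1^{\ell(\nu-i)}\lambda_2^{\ell i}=u_1g_i(\eta)$. If $g_i,g_j\ne0$ with $i\ne j$, then $h=g_i/g_j$ satisfies $h((-2)^\ell\eta)=(\lambda_1/\lambda_2)^{\ell(i-j)}h(\eta)$. The lowest terms give $(-2)^{\ell\operatorname{ord}h}=(\sqrt3-2)^{\ell(i-j)}$, a rational number equal to an irrational one. So $\Gamma=gA_1^{\nu-i}A_2^i$ for one $i$ and some $g\in\mathbb C((\eta))^\times$. Either $\Gamma$ is proportional to $m$, or $\Gamma(x,1)$ is an irreducible polynomial of degree $\nu$ over a field of characteristic $0$, hence separable. In both cases $\Gamma$ has no repeated linear factor over $\mathbb C((\eta))$. So $\Gamma=gA_1A_2$ or $\Gamma=gA_i$.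

\emph{Step 4: the case $\Gamma=gA_1A_2$.} Let $\delta=\det(\mathbf a_1,\mathbf a_2)\in\mathbb C[[\eta]]$. Then $\delta(-2\eta)\det\mathcal N=\lambda_1\lambda_2\,\delta(\eta)$, so $\delta(-2\eta)=\delta(\eta)$ and $\delta$ is a nonzero constant. The discriminant of the quadratic form $\Gamma$ equals $g^2\delta^2$ and lies in $\mathbb C(\eta)$, so $r=g^2\in\mathbb C(\eta)$. By \eqref{eq:inv-form}, $g((-2)^\ell\eta)(-2)^\ell=u_1g(\eta)$, so $r((-2)^\ell\eta)/r(\eta)$ is a square in $\mathbb C(\eta)$. Let $B\subset\mathbb P^1$ be the finite set of points where $r$ has odd order. It is invariant under $\eta\mapsto(-2)^\ell\eta$, whose only finite orbits are $\{0\}$ and $\{\infty\}$, so $B\subseteq\{0,\infty\}$. The order of $r$ at $0$ is $2\operatorname{ord}g$, which is even, and $|B|$ is even because the orders of $r$ add up to $0$. Thus $B=\emptyset$, the discriminant of $\Gamma$ is a square in $\mathbb C(\eta)$, and $\Gamma$ is reducible, a contradiction.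

\emph{Step 5: the case $\Gamma=gA_i$.} Now $\theta(\Gamma)$ is proportional to $A_i$, hence to $\Gamma$. Both have coefficients in $\mathbb C(v)$, so $\theta(\Gamma)=u_2\Gamma$ with $u_2\in\mathbb C(v)^\times$. This form of relation persists when $\Gamma$ is multiplied by an element of $\mathbb C(v)^\times$, so we normalize $\Gamma=ax+bm$ with coprime $a,b\in\mathbb C[v]$. We determine $u_2$ by looking at every point of the $v$-sphere.

At $\eta=0$, both $(a,b)$ and $\mathbf a_i$ are finite and nonzero, so $g$ is a unit of $\mathbb C[[\eta]]$, and $u_2=\lambda_i\,g(-2\eta)/g(\eta)$ has the value $\lambda_i$. At a finite point $v\ne0$, the matrix $\mathcal N$ is finite and invertible and $(a,b)$ vanishes nowhere, so the identity $\bigl(a(2-2v),b(2-2v)\bigr)\mathcal N=u_2\cdot\bigl(a(v),b(v)\bigr)$, in which $a,b$ on the left are evaluated at $2-2v$, shows that $u_2$ has neither a zero nor a pole. Hence $u_2=\kappa v^j$ with $\kappa\in\mathbb C^\times$, $j\in\mathbb Z$. At $v=\infty$ the matrix $\mathcal N$ has a pole, which we remove by passing to $\tilde m=vm$: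
\[
\theta(x)=2\tilde m,\qquad\theta(\tilde m)=\frac{(2-2v)(x-2\tilde m)}{v}=-2x+4\tilde m+O(1/v).
\]
Write $\Gamma=ax+(b/v)\tilde m=v^E\bigl(a_\infty x+b_\infty\tilde m+O(1/v)\bigr)$ with $E\in\mathbb Z$ and $(a_\infty,b_\infty)\in\mathbb C^2\setminus\{0\}$. Then
\[
\theta(\Gamma)=(-2v)^E\Bigl((a_\infty,b_\infty)\,\mathcal N_\infty\tbinom{x}{\tilde m}+O(1/v)\Bigr),\qquad\mathcal N_\infty=\begin{pmatrix}0&2\\-2&4\end{pmatrix}.
\]
As $\mathcal N_\infty$ is invertible, comparison with $\kappa v^j\Gamma$ gives $j=0$ and shows that $\kappa/(-2)^E$ is an eigenvalue of $\mathcal N_\infty$. The characteristic polynomial of $\mathcal N_\infty$ is $(z-2)^2$, so $\kappa=2(-2)^E\in\mathbb Q$. But $u_2=\kappa$ is constant with value $\lambda_i\notin\mathbb Q$ at $\eta=0$, a contradiction.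
\end{proof}

\begin{remark}
The irrationality of $\sqrt3$ enters three times: it makes the recursion in Step~2 solvable, it forces $\Gamma$ to be a monomial in Step~3, and in Step~5 it separates the eigenvalues $-1\pm\sqrt3$ at the fixed point $v=\frac23$ of $v\mapsto2-2v$ from the rational eigenvalue at the other fixed point $v=\infty$.
\end{remark}

\begin{lemma}\label{lem:B}
The union $\bigcup_{n\ge0}\gamma_n$ is Zariski dense in $\mathbb C^3$.
\end{lemma}

\begin{proof}
Suppose not. Let $I_j$ be the ideal of polynomials vanishing on $\bigcup_{n\ge j}\gamma_n$. The chain $0\ne I_0\subseteq I_1\subseteq\cdots$ stabilizes at some $I=I_{j_0}$. Let $W$ be the zero set of $I$; then $\dim W\le2$.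

\emph{$W$ is invariant.} Let $h\in I$ and $n\ge j_0$. Since $h$ vanishes on $\gamma_{n+1}$, the function $h\circ F$ vanishes on $F^n(\gamma_0\cap U_{n+1})$, which is contained in $U$ and dense in $\gamma_n$. So $\operatorname{num}(h\circ F)$ vanishes on $\gamma_n$ for all $n\ge j_0$, and lies in $I$. As the denominator of $h\circ F$ has no zero on $D$, this gives $F(W\cap D)\subseteq W$.

\emph{$W$ has two-dimensional components containing $\mathcal L$.} Some irreducible component $W_1$ of $W$ contains $\gamma_n$ for infinitely many $n$. It contains infinitely many points $w_n$, so $\mathcal L\subseteq W_1$. If $\dim W_1=1$, then $\gamma_n=W_1=\mathcal L$ for some $n$. Since $F^{-1}$ maps $\mathcal L\cap U'$ into $\mathcal L$, this would give $\gamma_0\cap U_n\subseteq\mathcal L$, whereas $\gamma_0\cap\mathcal L$ is one point. So $\dim W_1=2$. Then $\mathcal L$ is not a component of $W$, and every component containing $\mathcal L$ is a surface.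

\emph{Contradiction.} Let $G$ be the product of the equations of the components containing $\mathcal L$, and let $W_2$ be the union of the other components; it meets $\mathcal L$ in a finite set. Let $W'$ be a component containing $\mathcal L$. The open subset $\{e\in W'\cap D:F(e)\notin W_2\}$ of $W'$ contains all but finitely many points of $\mathcal L$, so it is nonempty, and $F$ maps it into $W\setminus W_2\subseteq\{G=0\}$. Hence the equation of $W'$ divides $\operatorname{num}(G\circ F)$. As $G$ is squarefree, $G\mid\operatorname{num}(G\circ F)$, while $G$ vanishes on $\mathcal L$. This contradicts Lemma~\ref{lem:A}.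
\end{proof}

\section{Equations of positive order}\label{sec:proof}

Suppose that Theorem~\ref{thm:main} is false. By analyticity the relation holds on all of $\mathbb R$. Let $N$ be minimal such that $x,f,\dots,f^{(N)}$ are algebraically dependent. By Proposition~\ref{prop:zero}, $N\ge1$. By Lemma~\ref{lem:min}, $x,f,\dots,f^{(N-1)}$ are algebraically independent; for $N\ge2$ this means that $\phi\mapsto\phi(j^{N-1}f)$ is an isomorphism of $\mathcal K_{N-1}$ onto $\mathbb C(x,f,\dots,f^{(N-1)})$, and we speak of the minimal polynomial of $f^{(N)}$ over $\mathcal K_{N-1}$. We derive a contradiction in each of three cases, which differ in how $F$ acts on the top variable: affinely for $N\ge3$, by a M\"obius map for $N=2$, and jointly with $x,y$ for $N=1$.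

\subsection*{Order $N\ge3$}
Let $P=\sum_{i\le d}p_iy_N^i\in\mathcal K_{N-1}[y_N]$, $p_d=1$, be the minimal polynomial of $f^{(N)}$. An affine map sends the mean of the roots to the mean of their images, so we reduce to the single rational function $R=-p_{d-1}/d\in\mathcal K_{N-1}$. For $d=1$ the equation is $f^{(N)}=R(j^{N-1}f)$, as in the introduction.

Let $\Phi=F^n$, and let $A_ny_N+B_n$ be the last component of $\Phi^{(N)}$, so that $A_n=\rho_\Phi/T_\Phi^N$ (Lemma~\ref{lem:prol}(a)). The polynomial $\sum_i(p_i\circ\Phi^{(N-1)})(A_ny_N+B_n)^i$ has degree $d$ in $y_N$ and leading coefficient $A_n^d$. By Lemma~\ref{lem:prol}(d) its value along $j^Nf$ is $P(j^Nf)\circ\tau^n=0$. So it equals $A_n^dP$. The coefficients of $y_N^{d-1}$ give $dA_n^{d-1}B_n+(p_{d-1}\circ\Phi^{(N-1)})A_n^{d-1}=A_n^dp_{d-1}$, that is,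
\begin{equation}\label{eq:R}
R\circ(F^n)^{(N-1)}=A_nR+B_n\qquad(n\ge0).
\end{equation}
At jets over $U_n$ with $T_\Phi\ne0$, the functions $A_n,B_n$ are regular and $A_n\ne0$. Let $Q\in\mathbb C[J^{N-1}]$ be the denominator of $R$ in lowest terms.

\emph{(i) $R$ is regular at generic points of $\gamma_0\times\mathbb C^{N-2}$.} Expand $Q$ in powers of $y_2,\dots,y_{N-1}$ and choose a nonzero coefficient in $\mathbb C[x,y,m]$. By Lemma~\ref{lem:B} it does not vanish identically on some $\gamma_n$, so $R$ is regular at generic points of $\gamma_n\times\mathbb C^{N-2}$. By Lemma~\ref{lem:prol}(c), $R\circ(F^n)^{(N-1)}$ is regular at generic points of $\gamma_0\times\mathbb C^{N-2}$, and then so is $R=(R\circ(F^n)^{(N-1)}-B_n)/A_n$.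

\emph{(ii) $R$ is not regular at generic points of $\Lambda\times\mathbb C^{N-2}$.} By Lemma~\ref{lem:collapse}(c), applied to $N-1\ge2$, and by (i), the function $R\circ F^{(N-1)}$ is regular at generic points of $\Lambda\times\mathbb C^{N-2}$, and its restriction does not depend on $y_{N-1}$. On the other side of \eqref{eq:R} with $n=1$, the functions $A_1=\rho/T^N$ and $B_1$ are regular there by Lemma~\ref{lem:prol}(a), $A_1$ restricts to $0$, and therefore $B_1$ restricts to $Z_N$. If $R$ were regular at generic points of $\Lambda\times\mathbb C^{N-2}$, restricting \eqref{eq:R} would show that $Z_N$ does not depend on $y_{N-1}$, contrary to \eqref{eq:eps}.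

\emph{(iii) Propagation.} If $R$ were regular at generic points of $\Sigma_n\times\mathbb C^{N-2}$, so would be $R\circ(F^n)^{(N-1)}=A_nR+B_n$. Lemma~\ref{lem:prol}(c) with $Z=\Sigma_n$, $Z'=\Lambda$ (Lemma~\ref{lem:sigma}) would make $R$ regular at generic points of $\Lambda\times\mathbb C^{N-2}$, contrary to (ii). So $Q$ vanishes on $\Sigma_n\times\mathbb C^{N-2}$, that is, $\sigma_n\mid Q$, for every $n\ge0$. This contradicts Lemma~\ref{lem:sigma}.

\subsection*{Order $N=2$}
Now $F$ acts on $y_2$ by a M\"obius map, so the value $y_2=\infty$ is not distinguished and poles need not propagate. We therefore work with a binary form on the plane $\ker\alpha$. The surfaces $\Sigma_n$ will again be special for the equation, this time as loci of total ramification or as invariant surfaces of a vector field.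

Let $\mathcal K=\mathcal K_1=\mathbb C(x,y,m)$. Clearing denominators in the minimal polynomial of $f''$, we obtain $P=\sum_{i\le d}p_iy_2^i$ with $d\ge1$, $p_d\ne0$, irreducible over $\mathcal K$, whose coefficients $p_i\in\mathbb C[x,y,m]$ have no common factor. For $e\in\mathbb C^3$ put $P^h(e;a,b)=\sum_ip_i(e)\,a^{d-i}b^i$. Let $\Phi=F^n$. The form $P^h(\Phi(e);L_\Phi(a,b))$ over $\mathcal K$ has degree $d$ and is nonzero, since $p_d\circ\Phi\ne0$ and $L_\Phi$ is invertible over $\mathcal K$. Along $jf$ we have $L_\Phi(1,f'')=(\tau^n)'\cdot(1,f''\circ\tau^n)$ by Lemma~\ref{lem:prol}(d), so the form vanishes at $(1,f'')$. Setting $a=1$ gives a nonzero polynomial of degree at most $d$ that is divisible by $P$. Hence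
\begin{equation}\label{eq:Ph}
P^h(\Phi(e);L_\Phi(a,b))=u_\Phi(e)\,P^h(e;a,b),\qquad u_\Phi\in\mathcal K^\times .
\end{equation}
The factor $u_\Phi$ is regular wherever $\Phi$ is regular. Indeed, at such a point $e$ all $u_\Phi p_i$ are regular, being coefficients of the left side. An irreducible factor of the denominator of $u_\Phi$ that vanished at $e$ would have to divide every $p_i$. Consequently:
\begin{itemize}
\item[$(*)$] if $\Phi$ is regular at $e$ and the left side of \eqref{eq:Ph} is a nonzero form at $e$, then $P^h(e;\cdot)$ is a nonzero multiple of that form.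
\end{itemize}

\emph{On $\gamma_0$.} By Lemma~\ref{lem:B}, $p_d$ does not vanish identically on some $\gamma_n$. For generic $e\in\gamma_0\cap U_n$ we have $p_d(F^n(e))\ne0$ and $L_{F^n}$ is invertible, so $(*)$ shows $P^h(e;\cdot)\ne0$. Thus $P$ does not vanish identically on $\gamma_0\times\mathbb C$.

\emph{On $\Lambda$.} By Lemma~\ref{lem:collapse}(a), for $\Phi=F$ and generic $e\in\Lambda$ the left side of \eqref{eq:Ph} is $b^d\beta^dP\bigl(0,-1,\frac1m,\zeta(x,m)\bigr)$. By Lemma~\ref{lem:collapse}(c) with $N=2$ it is nonzero for generic $e$. So $(*)$ gives $P^h|_\Lambda=p_d\,b^d$: the $p_i$ with $i<d$ vanish on $\Lambda$, and $p_d$ does not vanish identically on $\Lambda$.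

\emph{On $\Sigma_n$.} Let $\Phi=F^n=(X,Y_0,Y_1)$. For generic $e\in\Sigma_n\cap U_n$ we have $\Phi(e)\in\Lambda$ and $p_d(\Phi(e))\ne0$, by Lemma~\ref{lem:sigma}. The left side of \eqref{eq:Ph} is $p_d(\Phi(e))\,(a\,e_1Y_1+b\,e_2Y_1)^d$, and the linear form is nonzero since $L_\Phi$ is invertible. By $(*)$,
\begin{equation}\label{eq:power}
P^h(e;a,b)=\text{(nonzero constant)}\cdot(a\,e_1Y_1+b\,e_2Y_1)^d\quad\text{at generic }e\in\Sigma_n .
\end{equation}

\emph{The case $d\ge2$.} The discriminant of a binary form of degree $d\ge2$ is a polynomial in its coefficients that vanishes exactly when the form is zero or has a repeated linear factor over the algebraic closure. The discriminant of $P^h$ lies in $\mathbb C[x,y,m]$ and is nonzero, because $p_d\ne0$ and $P$ is irreducible, hence separable, over $\mathcal K$. By \eqref{eq:power} it is divisible by every $\sigma_n$, contrary to Lemma~\ref{lem:sigma}.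

\emph{The case $d=1$.} Now $P=p_1y_2+p_0$, and the equation is described by the polynomial vector field $V=p_1e_1-p_0e_2\ne0$, for which $P^h(e;p_1,-p_0)=0$. We claim that $V$ is tangent to every $\Sigma_n$. At generic $e\in\Sigma_n\cap U_n$, \eqref{eq:power} shows that the second entry of $L_\Phi(p_1,-p_0)$ vanishes, so $d\Phi(V)$ is a multiple of $e_1$ by Lemma~\ref{lem:contact}. Since $e_1c=-m+m=0$, we get $d(c\circ\Phi)(V)=0$ at $e$. As $dc\ne0$ and $\Phi$ is an isomorphism on $U_n$, the set $\Sigma_n\cap U_n=\{c\circ\Phi=1\}$ is a smooth surface with tangent plane $\ker d(c\circ\Phi)$. So $V\sigma_n$ vanishes at generic points of $\Sigma_n$, and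
\[
V\sigma_n=\kappa_n\sigma_n,\qquad\kappa_n\in\mathbb C[x,y,m],\qquad\deg\kappa_n\le\deg V-1,
\]
where $\deg V$ is the largest degree of a coefficient of $V$.

Infinitely many invariant surfaces force a rational first integral, as follows. The $\kappa_n$ lie in a finite-dimensional vector space, so the finitely supported sequences $(t_n)$ of complex numbers with $\sum t_n\kappa_n=0$ form a space of dimension at least $3$. Each gives a closed rational $1$-form $\omega=\sum t_n\,d\sigma_n/\sigma_n$ with $\omega(V)=\sum t_n\kappa_n=0$. The map $(t_n)\mapsto\omega$ is injective: if $\omega=0$ and $t_j\ne0$, multiplying by the product of the $\sigma_n$ that occur shows that $\sigma_j$ divides all its own partial derivatives, which is impossible by degree. Take $\omega_1,\omega_2,\omega_3$ independent over $\mathbb C$. The rational $1$-forms are a $3$-dimensional $\mathcal K$-space, and those annihilating $V$ form a $2$-dimensional subspace. After renumbering, for some $r\in\{1,2\}$ the forms $\omega_1,\dots,\omega_r$ are independent over $\mathcal K$ and $\omega_3=\sum_{i\le r}h_i\omega_i$ with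 $h_i\in\mathcal K$, not all constant. Applying $d$ gives $\sum_{i\le r}dh_i\wedge\omega_i=0$. If $r=1$, then $dh_1\in\mathcal K\omega_1$. If $r=2$, the wedge products with $\omega_2$ and with $\omega_1$ give $dh_i\wedge\omega_1\wedge\omega_2=0$, so $dh_i\in\mathcal K\omega_1+\mathcal K\omega_2$ for $i=1,2$. In both cases $Vh_i=dh_i(V)=0$. So there is a nonconstant $h\in\mathcal K$ with $Vh=0$. Since $f''=-p_0/p_1$ along $jf$,
\[
\frac{d}{dx}\,h(jf)=(e_1h+f''e_2h)(jf)=(Vh/p_1)(jf)=0 .
\]
Thus $h(x,f,f')$ is constant, contradicting the algebraic independence of $x,f,f'$.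

\subsection*{Order $N=1$}
Here the equation is an $F$-invariant surface in $\mathbb C^3$, and we compare orders of zeros and poles along the boundary of $U$. The ideal of polynomials in $\mathbb C[x,y,m]$ vanishing on $jf$ is prime, and its quotient field $\mathbb C(x,f,f')$ has transcendence degree $2$. So the ideal has height $1$, and in a unique factorization domain such an ideal is generated by an irreducible polynomial $g$. Let $d=\deg_mg$; then $d\ge1$ because $x,f$ are independent. By \eqref{eq:Fjf}, $g\circ F$ vanishes on $jf$, so $g\mid\operatorname{num}(g\circ F)$, and Lemma~\ref{lem:A} gives $g|_{\mathcal L}\not\equiv0$.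

The rings $\mathcal O(U)$ and $\mathcal O(U')$ of regular functions are obtained from $\mathbb C[x,y,m]$ by inverting $(1+m^2)\widehat\Delta(1-c)$ and $(1+y)(1+c)(x^2+(1+y)^2)$. The polynomial $g$ has zeros in $U$ and in $U'$, namely $jf(x)$ and $F(jf(x))$, so it is a prime element in both rings. By Proposition~\ref{prop:iso}, $g\circ F$ is a prime element of $\mathcal O(U)$. It is divisible by the nonunit $g$, so $(g\circ F)/g$ is a unit of $\mathcal O(U)$. The polynomial $\widehat\Delta$ is irreducible, being linear in $x$ with coprime coefficients $2m$ and $(y-1)(m^2-1)$, and so is $1-c=1-y+xm$. Therefore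
\begin{equation}\label{eq:unit}
g\circ F=\kappa\,g\,(m-i)^{a}(m+i)^{a'}\,\widehat\Delta^{\,b}\,(1-c)^{b'},\qquad a,a',b,b'\in\mathbb Z,\quad\kappa\in\mathbb C^\times .
\end{equation}
Since $g$ has a zero in $U$, it is not proportional to $\widehat\Delta$ or $1-c$. So $b$ and $b'$ are the orders of $g\circ F$ along $\{\widehat\Delta=0\}$ and along $\Lambda$.

\emph{$b=-d$.} The surface $\{\widehat\Delta=0\}$ is parametrized by $(y,m)$ through $x=(1-y)(m^2-1)/(2m)$. At its generic points $\Delta=0$, so $k=1-y$ and
\[
x-mk=(1-y)\,\frac{m^2-1-2m^2}{2m}=-\frac{(1-y)(1+m^2)}{2m}\ne0 .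
\]
Hence $\bar m=(x-mk)(1+m^2)/\widehat\Delta$ has a simple pole, while $(\bar x,\bar y)$ is regular and restricts to $(m(1-y),-y)$, which is dominant onto $\mathbb C^2$. Write $g=\sum_{i\le d}g_i(x,y)m^i$. In $g\circ F=\sum g_i(\bar x,\bar y)\bar m^i$ the term $i=d$ has order exactly $-d$, and the others have order greater than $-d$.

\emph{$b'=0$.} The map $F$ is regular at generic points of $\Lambda$, so $b'\ge0$. If $b'>0$, then $g(0,-1,\frac1m)=0$ for generic $m$ by Lemma~\ref{lem:collapse}(a), so $g$ vanishes on $\gamma_0$ and $g(w_0)=0$. Since $(g\circ F)/g$ is regular at $w_n\in U$, $n\ge0$, induction gives $g(w_n)=0$ for all $n\ge0$, hence $g|_{\mathcal L}\equiv0$, which is false.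

\emph{$b+b'=0$.} On $\mathcal L$ we have $\widehat\Delta=1-c=1-y$, so \eqref{eq:unit} restricts to $g(0,1-2y,0)=\kappa'(1-y)^{b+b'}g(0,y,0)$ with $\kappa'\ne0$. The nonzero polynomials $g(0,1-2y,0)$ and $g(0,y,0)$ have the same degree in $y$.

Together these give $d=0$, a contradiction. No minimal order $N\ge0$ is possible, and Theorem~\ref{thm:main} is proved. \hfill$\square$

\begin{thebibliography}{1}
\bibitem{trisector}
\emph{The distance trisector curve},
\texttt{https://researchmap.jp/read0065631/\allowbreak published\_papers/\allowbreak 20506377/\allowbreak attachment\_file.pdf}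
\end{thebibliography}
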